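\title{Hypergroups whose almost periodic functions admit no invariant mean}

\begin{abstract}
On a locally compact group the almost periodic and the weakly almost periodic functions carry a unique invariant mean. We show that on a hypergroup in the sense of Jewett such a mean need not exist. The counterexample is the free product of a two-point hypergroup with $\mathbb Z/2$; it acts affinely on a compact interval without a fixed point. More generally, on a free product of two nontrivial finite hypergroups these spaces have an invariant mean if and only if both factors are groups. We also show, for every hypergroup, that left and right invariant means on these spaces exist together and are then unique, that the coefficients of $*$-representations on Hilbert spaces always have a unique invariant mean, and that a two-sided invariant space of functions without a left invariant mean has dimension at least three, a value attained by the counterexample.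
\end{abstract}

\section{Introduction}\label{sec:intro}

A hypergroup is a locally compact space $K$ in which the product of two points $x,y$ is not a point but a compactly supported probability measure $\delta_x*\delta_y$. There is an identity $e$, and an involution $x\mapsto\check x$ takes the place of inversion. A locally compact group is the case $\delta_x*\delta_y=\delta_{xy}$. We use the axioms of Jewett \cite{Jewett}, recalled in Section~\ref{sec:prelim}.

Functions on $K$ are translated by averaging. Let $C_b(K)$ be the space of bounded continuous complex functions with the sup norm. For $f\in C_b(K)$ put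
\[
f(x*y)=\int_K f\,d(\delta_x*\delta_y),\qquad L_xf(y)=R_yf(x)=f(x*y).
\]
The operators $L_x$ and $R_y$ are linear contractions of $C_b(K)$ that fix the constants. Unlike group translations, they need not be isometries. A function $f\in C_b(K)$ is \emph{almost periodic}, $f\in AP(K)$, if $\{L_xf:x\in K\}$ is relatively norm compact: up to a uniform error $\varepsilon$, the function has only finitely many left translates. It is \emph{weakly almost periodic}, $f\in WAP(K)$, if this set is relatively weakly compact in $C_b(K)$. Both spaces are closed, translation invariant subspaces containing the constants, and $AP(K)\subseteq WAP(K)$; in contrast to the group case they need not be algebras. If $K$ has a left Haar measure $\lambda$, then $C_b(K)$ sits isometrically in $L_\infty(K)=L_\infty(K,\lambda)$, on which the translations also act. Let $X$ be a closed translation invariant subspace of $C_b(K)$ or of $L_\infty(K)$ that contains the constants. A \emph{mean} on $X$ is a positive linear functional of norm one. A linear functional $m$ on $X$ is \emph{left invariant} if $m(L_xf)=m(f)$ for all $f\in X$ and $x\in K$, and \emph{right invariant} if the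 same holds with $R_x$. ``Invariant mean'' without qualification means left invariant mean: an average value of functions in $X$ that does not notice translation. The following question is stated as open in \cite{Thesis}.

\begin{quote}
\textbf{Question.} Let $K$ be a hypergroup with a left Haar measure. Does $WAP(K)$ always have an invariant mean? Does $AP(K)$?
\end{quote}

The basic cases suggest a positive answer. If $G$ is a locally compact group, amenable or not, the Ryll-Nardzewski fixed point theorem shows that $WAP(G)$ and $AP(G)$ have a unique invariant mean. Every compact hypergroup and every commutative hypergroup is amenable, that is, $L_\infty(K)$ has a left invariant mean, and this mean restricts to $WAP(K)$ and $AP(K)$. One would guess that compactness of the orbits always makes up for the lack of amenability. It does not.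

\begin{theorem}\label{thm:main}
Let $H_\triangle=\{e,x\}$ be the hypergroup with $\check x=x$ and $\delta_x*\delta_x=\frac12\delta_e+\frac12\delta_x$, let $\mathbb Z/2=\{e,s\}$, and let $K_0=H_\triangle*\mathbb Z/2$ be their free product (Proposition~\ref{prop:free}), a countable discrete hypergroup with a left Haar measure. There is no left invariant linear functional $m$ on $AP(K_0)$, bounded or not, positive or not, with $m(1)=1$. In particular, neither $AP(K_0)$ nor $WAP(K_0)$ has an invariant mean.
\end{theorem}

The points of $K_0$ are the alternating words $e,x,s,xs,sx,xsx,sxs,\dots$. Words are multiplied by juxtaposition, followed by the rules $ss=e$ and $xx=\frac12e+\frac12x$. With the rule $xx=e$ instead, one gets the group $\mathbb Z/2*\mathbb Z/2$, for which the answer is positive.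

The reason for the failure is geometric. An invariant functional on $AP(K)$ produces a fixed point for every bounded affine action of $K$ in finite dimension. A group acts on a compact convex set by bijections, and these fix the centroid. A hypergroup may act by strict contractions, whose fixed point can be placed off center, and a free product lets us combine such a contraction with a reflection. Section~\ref{sec:actions} makes this precise and works out the case of an interval; Section~\ref{sec:free} constructs free products; Section~\ref{sec:counter} proves Theorem~\ref{thm:main}, derives non-discrete examples, and shows that the example has the least possible dimension. The remaining sections place the example in context. Section~\ref{sec:class} decides the question for all free products of two finite hypergroups, Section~\ref{sec:leftright} shows that uniqueness and left--right symmetry survive on every hypergroup, and Section~\ref{sec:hilbert} identifies a subspace of $WAP(K)$ on which an invariant mean always exists.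

\section{Hypergroups and means}\label{sec:prelim}

\subsection*{The axioms}
Let $K$ be a locally compact Hausdorff space and $M(K)$ the space of bounded complex Radon measures on $K$. Give the positive cone $M^+(K)$ the weakest topology for which $\mu\mapsto\int g\,d\mu$ is continuous for every $g\in C_c(K)$ and for $g=1$. A \emph{hypergroup} structure on $K$ \cite{Jewett} consists of an associative bilinear product $*$ on $M(K)$, a point $e$, and a homeomorphism $x\mapsto\check x$ that is its own inverse, such that:
\begin{itemize}
\item[(H1)] $\delta_x*\delta_y$ is a probability measure with compact support;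
\item[(H2)] $*$ maps $M^+(K)\times M^+(K)$ continuously into $M^+(K)$;
\item[(H3)] $(x,y)\mapsto\operatorname{supp}(\delta_x*\delta_y)$ is continuous for the topology on nonempty compact sets generated by the families $\{A: A\cap U\neq\emptyset,\ A\subseteq V\}$ with $U,V$ open;
\item[(H4)] $\delta_e*\delta_x=\delta_x*\delta_e=\delta_x$;
\item[(H5)] $(\delta_x*\delta_y)^\vee=\delta_{\check y}*\delta_{\check x}$, where $\check\mu$ is the image of $\mu$ under the involution;
\item[(H6)] $e\in\operatorname{supp}(\delta_x*\delta_y)$ if and only if $y=\check x$.
\end{itemize}
For $f\in C_b(K)$ the function $(x,y)\mapsto f(x*y)$ is continuous and $\int f\,d(\mu*\nu)=\iint f(x*y)\,d\mu(x)\,d\nu(y)$. Write $f(x*y*z)=\int f\,d(\delta_x*\delta_y*\delta_z)$ and $\check f(x)=f(\check x)$. Associativity and (H5) give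
\begin{equation}\label{eq:basic}
L_xR_yf(z)=R_yL_xf(z)=f(x*z*y),\qquad L_x\check f=(R_{\check x}f)^\vee .
\end{equation}
A \emph{left Haar measure} is a nonzero positive Radon measure $\lambda$ with $\int L_xf\,d\lambda=\int f\,d\lambda$ for $f\in C_c(K)$ and $x\in K$. In the Question it serves only to view $AP(K)$ and $WAP(K)$ inside $L_\infty(K)$. We work inside $C_b(K)$, and results stated for ``every hypergroup'' do not use a Haar measure.

\subsection*{Normalization of means}
Let $X\subseteq C_b(K)$ be a subspace with $1\in X$, and let
\[
\mathcal M(X)=\{m\in X^*:\ \|m\|\le1,\ m(1)=1\}.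
\]
This set is convex, weak* compact by the Banach--Alaoglu theorem, and contains the evaluations $\delta_y:f\mapsto f(y)$.

\begin{lemma}\label{lem:means}
Every element of $\mathcal M(X)$ is a mean on $X$. If $X$ is closed under complex conjugation, every mean on $X$ lies in $\mathcal M(X)$.
\end{lemma}

\begin{proof}
Let $m\in\mathcal M(X)$, let $g\in X$ with $0\le g\le1$, and write $m(g)=\alpha+i\beta$. For real $t$ we have $\alpha^2+(\beta+t)^2=|m(g+it)|^2\le1+t^2$, which forces $\beta=0$; then $|1-\alpha|=|m(1-g)|\le1$ gives $\alpha\ge0$. Conversely, let $X$ be closed under conjugation and let $m$ be a mean. For real $g\in X$ the functions $\|g\|\pm g$ are nonnegative, so $m(g)$ is real and $m(g)\le\|g\|m(1)$. Given $f\in X$, choose $|\theta|=1$ with $\theta m(f)=|m(f)|$. Then $|m(f)|=m(\operatorname{Re}\theta f)\le\|f\|\,m(1)$, so $1=\|m\|\le m(1)\le1$.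
\end{proof}

Since $L_x\bar f=\overline{L_xf}$, the spaces $AP(K)$ and $WAP(K)$ are closed under conjugation, and every mean on them satisfies $m(1)=1$.

\subsection*{Discrete hypergroups}
Let $H$ be a set with the discrete topology, so that $M(H)=\ell^1(H)$ and compact sets are finite. Write $N_{x,y}^z=(\delta_x*\delta_y)(\{z\})$. A hypergroup structure on $H$ amounts to finitely supported probability measures $\delta_x*\delta_y$ whose bilinear extension to finitely supported measures is associative, an identity $e$, and an involution satisfying (H5) and (H6). Indeed, the product extends to $\ell^1(H)$ with $\|\mu*\nu\|\le\|\mu\|\|\nu\|$ and stays associative by density. Axiom (H3) and the continuity of the involution are vacuous. For (H2), note that convergence $\mu_i\to\mu$ in $M^+(H)$ is $\ell^1$-convergence: if $F$ is finite with $\mu(H\setminus F)<\varepsilon$, then $\mu_i\to\mu$ on $F$ and $\mu_i(H\setminus F)=\mu_i(H)-\mu_i(F)\to\mu(H\setminus F)$, so $\limsup\|\mu_i-\mu\|\le2\varepsilon$.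

Every discrete hypergroup has the left Haar measure
\begin{equation}\label{eq:haar}
\lambda(z)=1/N^{e}_{\check z,z}
\end{equation}
\cite[Thm.~7.1A]{Jewett}. The proof is short. By (H6), the mass at $e$ of $(\delta_{\check z}*\delta_x)*\delta_y$ is $N^{\check y}_{\check z,x}/\lambda(y)$, and that of $\delta_{\check z}*(\delta_x*\delta_y)$ is $N^z_{x,y}/\lambda(z)$. Hence $\lambda(y)N^z_{x,y}=\lambda(z)N^{\check y}_{\check z,x}$, and summing over $y$ gives $\sum_y\lambda(y)N^z_{x,y}=\lambda(z)$, which is left invariance. Note that $\lambda(e)=1$, and that $1/\lambda(z)$ is the probability with which $\check z$ undoes $z$.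

\begin{example}\label{ex:triangle}
The product on $H_\triangle=\{e,x\}$ in Theorem~\ref{thm:main} is associative because it is the product of the algebra $\mathbb R[t]/(t^2-\frac12t-\frac12)$ in the basis $1,t$; (H5) holds because the product is commutative and the involution trivial; and (H6) holds because $e\in\operatorname{supp}(\delta_x*\delta_x)$ and $e\notin\operatorname{supp}(\delta_e*\delta_x)$. One may read $x$ as a step of a random walk on a triangle, to one of the two other vertices: after two steps the walker is back with probability $\frac12$. Here $\lambda(e)=1$ and $\lambda(x)=2$. Translation is not isometric: for the indicator function $f$ of $\{e\}$ we have $L_xf(e)=0$ and $L_xf(x)=\frac12$.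
\end{example}

\section{Affine actions and fixed points}\label{sec:actions}

To refute the existence of an invariant mean we need almost periodic functions whose translates we can compute. The cheapest supply is this: \emph{a finite-dimensional left invariant subspace of $C_b(K)$ lies in $AP(K)$}, because $\|L_xf\|\le\|f\|$ and bounded sets in finite dimension are relatively compact. Such subspaces come from actions.

\begin{definition}
Let $H$ be a discrete hypergroup and $C$ a convex set. An \emph{affine action} of $H$ on $C$ is a family of affine maps $T_x:C\to C$ $(x\in H)$ with $T_e=\mathrm{id}$ and $T_xT_y=\sum_zN^z_{x,y}T_z$, the convex combination being taken pointwise.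
\end{definition}

\begin{lemma}\label{lem:principle}
Let a discrete hypergroup $K$ act affinely on a finite-dimensional real affine space $A$, and let $c\in A$ have bounded orbit $\{T_wc:w\in K\}$. For $\ell$ in the space $\operatorname{Aff}(A)$ of real affine functions on $A$ put $f_\ell(w)=\ell(T_wc)$.
\begin{itemize}
\item[(a)] $L_vf_\ell=f_{\ell\circ T_v}$ for all $v\in K$, and $f_\ell\in AP(K)$.
\item[(b)] If $AP(K)$ has a left invariant linear functional $m$ with $m(1)=1$, then the maps $T_v$ have a common fixed point in $A$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function $f_\ell$ is bounded because the orbit is, and continuous because $K$ is discrete. Since $\ell$ is affine,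
\[
L_vf_\ell(w)=\sum_uN^u_{v,w}\,\ell(T_uc)=\ell\Bigl(\sum_uN^u_{v,w}T_uc\Bigr)=\ell(T_vT_wc)=f_{\ell\circ T_v}(w).
\]
So the functions $f_\ell$ span a finite-dimensional left invariant subspace of $C_b(K)$.

(b) Put $\varphi(\ell)=\operatorname{Re}m(f_\ell)$. This is a real linear functional on $\operatorname{Aff}(A)$ with $\varphi(1)=1$. Such a functional is evaluation at a point: identify $A$ with $\mathbb R^d$, with coordinate functions $t_1,\dots,t_d$, and let $c_0=(\varphi(t_1),\dots,\varphi(t_d))$; then $\varphi(\ell_0+\sum_j\ell_jt_j)=\ell_0+\sum_j\ell_j\varphi(t_j)$ is the value at $c_0$. By (a) and invariance, $\ell(T_vc_0)=\varphi(\ell\circ T_v)=\operatorname{Re}m(L_vf_\ell)=\varphi(\ell)=\ell(c_0)$ for all $\ell$. Affine functions separate points, so $T_vc_0=c_0$.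
\end{proof}

Neither positivity nor boundedness of $m$ was used; the price is that the fixed point is sought in all of $A$. We therefore want an action with a bounded orbit and no fixed point. Two classes of hypergroups have none.

\emph{Groups.} Let $C$ be the closed convex hull of a bounded orbit. Each $T_v$ maps $C$ into $C$, and $T_vT_{v^{-1}}=\mathrm{id}$, so $T_v$ is an affine bijection of $C$. It multiplies volume in the affine hull of $C$ by a constant, which must be $1$, so it fixes the centroid of $C$. In a hypergroup, $T_{\check v}T_v$ is only an average in which $\mathrm{id}$ has weight $1/\lambda(v)$, and this argument breaks down.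

\emph{Finite hypergroups.} With $\omega=\lambda/\lambda(H)$ the point $\sum_z\omega(z)T_zc$ is fixed, since $T_x\sum_z\omega(z)T_zc=\sum_u(\delta_x*\omega)(u)T_uc$ and $\delta_x*\omega=\omega$.

What a finite hypergroup does offer is freedom in the \emph{position} of its fixed point. This is already visible in dimension one.

\begin{example}\label{ex:interval}
Let $C=[\alpha,\beta]$ with $\alpha<\beta$. An action of $\mathbb Z/2$ on $C$ is an affine involution of $C$, hence the identity or the reflection in the midpoint. An action of $H_\triangle$ on $C$ is a map $T_x(t)=a+\chi t$ of $C$ into itself with $T_x^2=\frac12\mathrm{id}+\frac12T_x$, that is,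
\[
\chi^2=\tfrac12+\tfrac12\chi,\qquad a+\chi a=\tfrac12a .
\]
Either $\chi=1$ and $a=0$, or $\chi=-\frac12$ and $a$ is unrestricted. In the second case $T_x(t)=p-\frac12(t-p)$ has the unique fixed point $p=\frac23a$. The conditions $T_x(\beta)\ge\alpha$ and $T_x(\alpha)\le\beta$ read $\frac{2\alpha+\beta}3\le p\le\frac{\alpha+2\beta}3$, so $p$ may be any point of the middle third of $C$. For $C=[-\frac12,1]$ the middle third is $[0,\frac12]$ and the midpoint is $\frac14$. Thus
\begin{equation}\label{eq:maps}
T_x(t)=-\tfrac12t,\qquad T_s(t)=\tfrac12-t
\end{equation}
define actions of $H_\triangle$ and of $\mathbb Z/2$ on $\mathbb R$ that preserve $[-\frac12,1]$, and their only fixed points, $0$ and $\frac14$, differ.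
\end{example}

It remains to find one hypergroup that contains $H_\triangle$ and $\mathbb Z/2$ and acts through both maps \eqref{eq:maps}. It should impose no relation between $x$ and $s$.

\section{Free products of discrete hypergroups}\label{sec:free}

Let $H_1,H_2$ be discrete hypergroups, regarded as having only the identity $e$ in common, and let $H_i^0=H_i\setminus\{e\}$. A \emph{reduced word} is a finite word whose letters come alternately from $H_1^0$ and $H_2^0$; the empty word is denoted $e$. Let $W$ be the set of reduced words and $W_i\subseteq W$ the set of those that do not begin with a letter of $H_i^0$. For $w\in W$ the symbol $ew$ means $w$.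

\begin{proposition}\label{prop:free}
The set $W$ carries a discrete hypergroup structure, denoted $H_1*H_2$, with identity $e$, such that:
\begin{itemize}
\item[(F1)] $(x_1\cdots x_r)^\vee=\check x_r\cdots\check x_1$;
\item[(F2)] for $x\in H_i^0$ we have $\delta_x*\delta_w=\delta_{xw}$ if $w\in W_i$, and $\delta_x*\delta_{yw'}=\sum_{z\in H_i}N^z_{x,y}\,\delta_{zw'}$ if $w=yw'$ with $y\in H_i^0$;
\item[(F3)] $\delta_{x_1\cdots x_r}=\delta_{x_1}*\cdots*\delta_{x_r}$.
\end{itemize}
\end{proposition}

\begin{proof}
Properties (F2) and (F3) dictate the product; the difficulty is associativity. We avoid checking it on words by realizing words as linear operators, whose composition is associative.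

\emph{The product.} Let $A_i=\mathbb RH_i$ be the algebra of finitely supported real measures on $H_i$, and let $V=\mathbb RW$. A reduced word either lies in $W_i$ or is $zw$ with $z\in H_i^0$ and $w\in W_i$. So $(z,w)\mapsto zw$ is a bijection $H_i\times W_i\to W$, which identifies $V$ with $A_i\otimes\mathbb RW_i$. Left multiplication on the first factor makes $V$ an $A_i$-module, that is, gives a unital homomorphism $\Lambda:A_i\to\operatorname{End}(V)$ for $i=1,2$. For $w=x_1\cdots x_r\in W$ put $\Lambda(w)=\Lambda(x_1)\cdots\Lambda(x_r)$, and $\Lambda(e)=\mathrm{id}$. If $x\in H_i^0$ and $w\in W_i$, then $\Lambda(x)w=xw$; by induction $\Lambda(w)e=w$, so the operators $\Lambda(w)$ are linearly independent. Let $x\in H_i^0$. If $w\in W_i$, then $\Lambda(x)\Lambda(w)=\Lambda(xw)$ by definition. If $w=yw'$ with $y\in H_i^0$, then $w'\in W_i$ and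
\[
\Lambda(x)\Lambda(w)=\Lambda(\delta_x*\delta_y)\Lambda(w')=\sum_{z\in H_i}N^z_{x,y}\Lambda(z)\Lambda(w')=\sum_{z\in H_i}N^z_{x,y}\Lambda(zw').
\]
In both cases we get a finite convex combination of operators $\Lambda(u)$. Multiplying by one letter at a time, $\Lambda(v)\Lambda(w)=\sum_uN^u_{v,w}\Lambda(u)$ is a finite convex combination for all $v,w\in W$, with coefficients determined by linear independence. Put $\delta_v*\delta_w=\sum_uN^u_{v,w}\delta_u$. The linear map $w\mapsto\Lambda(w)$ is injective and carries this product to composition, so the product is associative with identity $e$; (F2) and (F3) hold by the formulas above. For the rest of the proof we write $v\cdot w$ for the product on $\mathbb RW$. By (F3), $v\cdot w=vw$ whenever the juxtaposition $vw$ is reduced.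

\emph{Axiom (H5).} Define the involution by (F1) and extend it linearly. First let $x\in H_i^0$. If $w\in W_i$, then $(x\cdot w)^\vee=(xw)^\vee=\check w\check x=\check w\cdot\check x$. If $w=yw'$ with $y\in H_i^0$, then (F2) and (H5) in $H_i$ give
\[
(x\cdot w)^\vee=\sum_zN^z_{x,y}\,\check w'\cdot\check z=\check w'\cdot(x\cdot y)^\vee=\check w'\cdot\check y\cdot\check x=\check w\cdot\check x .
\]
By linearity $(x\cdot\mu)^\vee=\check\mu\cdot\check x$ for all $\mu\in\mathbb RW$. For $v=xv'$, induction on length gives $(v\cdot w)^\vee=(x\cdot(v'\cdot w))^\vee=(v'\cdot w)^\vee\cdot\check x=\check w\cdot\check v'\cdot\check x=\check w\cdot\check v$.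

\emph{Axiom (H6).} We show by induction on the length of $v$ that $N^e_{v,w}>0$ if and only if $w=\check v$. For $v=e$ we have $v\cdot w=w$. Let $v=v'x$ with $x\in H_i^0$. If $w\in W_i$, then $v\cdot w=vw$ is a nonempty reduced word, and $w\neq\check v$ because $\check v$ begins with $\check x\in H_i^0$. If $w=yw'$ with $y\in H_i^0$, then $v\cdot w=\sum_zN^z_{x,y}\,v'\cdot z\cdot w'$. For $z\ne e$ the word $v'zw'$ is reduced and nonempty, since $v'$ does not end and $w'$ does not begin with a letter of $H_i^0$. Only $z=e$ contributes mass at $e$, so $N^e_{v,w}=N^e_{x,y}N^e_{v',w'}$. By (H6) in $H_i$ and induction this is positive if and only if $y=\check x$ and $w'=\check v'$, that is, $w=\check v$.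
\end{proof}

For instance, in $K_0$ we have $\delta_{sx}*\delta_{xs}=\delta_s*(\frac12\delta_e+\frac12\delta_x)*\delta_s=\frac12\delta_e+\frac12\delta_{sxs}$. If $H_1$ and $H_2$ are groups, (F2) and (F3) are the multiplication rules of the free product group. The property of $H_1*H_2$ that we need is that two unrelated actions combine.

\begin{lemma}\label{lem:glue}
Let $H_1$ and $H_2$ act affinely on the same convex set $C$. Then $T_{x_1\cdots x_r}=T_{x_1}\cdots T_{x_r}$ defines an affine action of $H_1*H_2$ on $C$.
\end{lemma}

\begin{proof}
We prove $T_vT_w=\sum_uN^u_{v,w}T_u$ by induction on the length of $v$; the case $v=e$ is trivial. Let $v=x\in H_i^0$. If $w\in W_i$, then $T_xT_w=T_{xw}$ by definition. If $w=yw'$ with $y\in H_i^0$, then $T_xT_w=(\sum_zN^z_{x,y}T_z)T_{w'}=\sum_zN^z_{x,y}T_{zw'}$. Both agree with (F2). For $v=xv'$, induction, the affinity of $T_x$ and the one-letter case give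
\[
T_vT_w=T_x\sum_uN^u_{v',w}T_u=\sum_uN^u_{v',w}T_xT_u=\sum_{u'}\Bigl(\sum_uN^u_{v',w}N^{u'}_{x,u}\Bigr)T_{u'},
\]
and the inner sum is the mass of $\delta_x*(\delta_{v'}*\delta_w)=\delta_v*\delta_w$ at $u'$.
\end{proof}

\section{The counterexample}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Example~\ref{ex:triangle} and Proposition~\ref{prop:free}, $K_0$ is a countable discrete hypergroup, and \eqref{eq:haar} is a left Haar measure. By Lemma~\ref{lem:glue} the maps \eqref{eq:maps} generate an affine action of $K_0$ on $\mathbb R$. Write
\[
T_w(t)=a(w)+\chi(w)t,\qquad f(w)=T_w(0)=a(w).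
\]
Every $T_w$ maps $[-\frac12,1]$ into itself, so the orbit of $0$ is bounded. Lemma~\ref{lem:principle}(a), with $c=0$ and $\ell(t)=t$, shows that $f\in AP(K_0)$ and $L_vf=a(v)1+\chi(v)f$. In particular
\begin{equation}\label{eq:two}
L_xf=-\tfrac12f,\qquad L_sf=\tfrac12\cdot1-f .
\end{equation}
Let $m$ be left invariant with $m(1)=1$. The first identity gives $m(f)=-\frac12m(f)$, so $m(f)=0$. The second gives $m(f)=\frac12-m(f)$, so $m(f)=\frac14$. This is a contradiction. A mean on $AP(K_0)$ or $WAP(K_0)$ has $m(1)=1$ by Lemma~\ref{lem:means}, and both spaces contain $1$ and $f$, so neither has an invariant mean.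
\end{proof}

The first values of $f$ are $f(e)=f(x)=0$, $f(s)=f(sx)=\frac12$, $f(xs)=-\frac14$. As a check of \eqref{eq:two} where the measure-valued product matters, $\delta_x*\delta_{xs}=\frac12\delta_s+\frac12\delta_{xs}$ gives $L_xf(xs)=\frac14-\frac18=\frac18=-\frac12f(xs)$.

\begin{remark}[non-discrete examples]\label{rem:nondiscrete}
Let $q:K'\to K$ be a continuous surjection of hypergroups such that the image of $\delta_y*\delta_z$ under $q$ is $\delta_{q(y)}*\delta_{q(z)}$. Then $L_y(g\circ q)=(L_{q(y)}g)\circ q$ for $g\in C_b(K)$. Since $g\mapsto g\circ q$ is a linear isometry, it maps $AP(K)$ into $AP(K')$, and a left invariant mean $m$ on $AP(K')$ gives the mean $g\mapsto m(g\circ q)$ on $AP(K)$, which is left invariant because $q$ is onto. Let $L$ be any hypergroup with a left Haar measure and let $K_0\times L$ be the product hypergroup, with $\delta_{(v,y)}*\delta_{(w,z)}=(\delta_v*\delta_w)\otimes(\delta_y*\delta_z)$ and the product of the left Haar measures. The projection onto $K_0$ shows that $AP(K_0\times L)$, and hence $WAP(K_0\times L)$, has no invariant mean; $K_0\times L$ is non-discrete if $L$ is.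
\end{remark}

The contradiction takes place in $\operatorname{span}\{1,f\}$, which is left invariant of dimension two. Adding the right translates of $f$ raises the dimension to three, and for two-sided invariant spaces this cannot be improved.

\begin{proposition}\label{prop:dim}
For every hypergroup $K$, every two-sided translation invariant subspace $X\subseteq C_b(K)$ with $1\in X$ and $\dim X\le2$ has a left invariant mean. For $K_0$, the space $\operatorname{span}\{1,a,\chi\}\subseteq AP(K_0)$ is three-dimensional, two-sided translation invariant, and has no left invariant mean.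
\end{proposition}

The proof uses the Markov--Kakutani theorem: a commuting family of continuous affine self-maps of a nonempty compact convex subset of a locally convex space has a common fixed point.

\begin{proof}
If $\dim X=1$, evaluation at $e$ is an invariant mean. Let $X=\operatorname{span}\{1,g\}$ with $g$ nonconstant; subtracting a constant, assume $g(e)=0$. Left invariance of $X$ gives scalars with $g(y*z)=\alpha(y)+\beta(y)g(z)$. Putting $z=e$ gives $\alpha=g$. Fix $z$ with $g(z)\neq0$; then $\beta=(R_zg-g)/g(z)$, and here right invariance is used to conclude $\beta\in X$, say $\beta=b_0+b_1g$. Since $L_eg=g$ we have $\beta(e)=1$, so $b_0=1$. Thus $L_yg=g+g(y)(1+b_1g)$, that is, $L_y|_X=I+g(y)D$ for the one operator $D$ with $D1=0$ and $Dg=1+b_1g$. Hence the operators $L_y|_X$ commute. They are contractions fixing $1$, so their adjoints are commuting continuous affine self-maps of $\mathcal M(X)$. A common fixed point is a left invariant mean by Lemma~\ref{lem:means}.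

For $K_0$, compare coefficients in $T_vT_w=\sum_uN^u_{v,w}T_u$. This gives $a(v*w)=a(v)+\chi(v)a(w)$ and $\chi(v*w)=\chi(v)\chi(w)$, that is,
\begin{equation}\label{eq:three}
L_va=a(v)1+\chi(v)a,\qquad R_va=a+a(v)\chi,\qquad L_v\chi=R_v\chi=\chi(v)\chi .
\end{equation}
We have $|\chi|\le1$, since $\chi(w)$ is a product of factors $-\frac12$ and $-1$. So the span is a finite-dimensional two-sided invariant subspace of $C_b(K_0)$ and lies in $AP(K_0)$. The values of $(a,\chi)$ at $e,x,s$ are $(0,1)$, $(0,-\frac12)$, $(\frac12,-1)$. If $c_1+c_2a+c_3\chi=0$, the points $e$ and $x$ give $c_1+c_3=0=c_1-\frac12c_3$, so $c_1=c_3=0$, and $s$ gives $c_2=0$. The span is closed under conjugation and contains $f=a$, so \eqref{eq:two} excludes a left invariant mean.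
\end{proof}

\section{Free products of finite hypergroups}\label{sec:class}

The example is not an accident of the constant $\frac12$. In a free product of finite hypergroups, any departure from the group case destroys the mean.

\begin{theorem}\label{thm:class}
Let $H_1,H_2$ be nontrivial finite hypergroups and $K=H_1*H_2$. The following are equivalent:
\begin{itemize}
\item[(i)] $WAP(K)$ has an invariant mean;
\item[(ii)] $AP(K)$ has an invariant mean;
\item[(iii)] $H_1$ and $H_2$ are both groups.
\end{itemize}
If (iii) fails, there is not even a left invariant linear functional on $AP(K)$ with value $1$ at $1$.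
\end{theorem}

For a general finite hypergroup we have no action on an interval at hand, but $H$ always acts on its own measures by $\mu\mapsto\delta_z*\mu$. The next lemma finds the fixed points of this action and shows that they detect whether $H$ is a group.

\begin{lemma}\label{lem:finite}
Let $H$ be a finite hypergroup with $\lambda$ as in \eqref{eq:haar}.
\begin{itemize}
\item[(a)] A real measure $\mu$ on $H$ with $\delta_z*\mu=\mu$ for all $z$ is a multiple of $\lambda$.
\item[(b)] If $\lambda\equiv1$, then $H$ is a group.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\omega=\lambda/\lambda(H)$. Then $\delta_z*\omega=\omega$ for all $z$, and applying the involution gives $\check\omega*\delta_z=\check\omega$ for all $z$. Expanding the first factor of $\check\omega*\omega$ in point masses gives $\omega$; expanding the second gives $\check\omega$. So $\omega=\check\omega$ is also right invariant. In the same way, $\omega*\mu=\sum_z\omega(z)\,\delta_z*\mu=\mu$ and $\omega*\mu=\sum_z\mu(z)\,\omega*\delta_z=\mu(H)\omega$.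

(b) If $\lambda\equiv1$, then $\delta_{\check z}*\delta_z=\delta_e$ for all $z$, and with $\check z$ in place of $z$ also $\delta_z*\delta_{\check z}=\delta_e$. Fix $y,z$. Then $\delta_z=\delta_{\check y}*(\delta_y*\delta_z)=\sum_uN^u_{y,z}\,\delta_{\check y}*\delta_u$ is a convex combination of probability measures, so $\delta_{\check y}*\delta_u=\delta_z$ whenever $N^u_{y,z}>0$. For such $u$ we get $\delta_u=\delta_y*\delta_{\check y}*\delta_u=\delta_y*\delta_z$. All products of point masses are point masses, and $\check z$ is inverse to $z$.
\end{proof}

Now let $H_1$ and $H_2$ act on measures on the grid $H_1\times H_2$, one along rows and the other along columns. This action fixes the normalized product of the Haar measures. To destroy the fixed point, relabel the points of a single row before letting $H_1$ act. Invariance under $H_2$ forces all rows to be proportional, while invariance under $H_1$ forces the relabeled row to have a permuted profile. For $H_1=H_\triangle$ and $H_2=\mathbb Z/2$: the row of $s$ must be $(c,2c)$, the relabeled row of $e$ must be $(2c',c')$, and invariance under $s$ makes the two rows equal, so $c=2c'$, $2c=c'$ and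 the measure vanishes. If $\lambda_1$ is constant, relabeling changes nothing, as it must.

\begin{proof}[Proof of Theorem~\ref{thm:class}]
If (iii) holds, $K$ is a discrete group, and (i) is the consequence of the Ryll-Nardzewski theorem recalled in Section~\ref{sec:intro}. Restriction to $AP(K)$ gives (i)$\Rightarrow$(ii). It remains to prove the last sentence of the theorem, which implies (ii)$\Rightarrow$(iii) by Lemma~\ref{lem:means}.

The free product is symmetric in its factors, so assume that $H_1$ is not a group. Let $\lambda_i$ be the measure \eqref{eq:haar} on $H_i$. By Lemma~\ref{lem:finite}(b) there is $y\in H_1$ with $\lambda_1(y)\ne1=\lambda_1(e)$. Let $\sigma$ be the transposition of $e$ and $y$ on the set $H_1$, and $\sigma_*$ the induced map on measures, $(\sigma_*\nu)(a)=\nu(\sigma(a))$; thus $\sigma_*^2=\mathrm{id}$. Let $E$ be the space of real measures $\mu$ on $H_1\times H_2$, with rows $\mu(\cdot,b)$ and columns $\mu(a,\cdot)$. For $g\in H_1$ and $h\in H_2$ define linear maps of $E$ by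
\begin{align*}
(T_g\mu)(\cdot,b)&=\delta_g*\mu(\cdot,b)\quad(b\neq e), & (T_g\mu)(\cdot,e)&=\sigma_*\bigl(\delta_g*\sigma_*\mu(\cdot,e)\bigr),\\
(T_h\mu)(a,\cdot)&=\delta_h*\mu(a,\cdot)\quad(a\in H_1). & &
\end{align*}
These maps preserve positivity and total mass. On the row of $e$, the product $T_gT_{g'}$ sends $\nu$ to $\sigma_*(\delta_g*\delta_{g'}*\sigma_*\nu)=\sum_zN^z_{g,g'}\,\sigma_*(\delta_z*\sigma_*\nu)$; on the other rows, and on columns for $H_2$, the same computation holds without $\sigma_*$. So $H_1$ and $H_2$ act affinely on the affine space $A=\{\mu\in E:\mu(H_1\times H_2)=1\}$, and Lemma~\ref{lem:glue} gives an action of $K$ on $A$. It preserves the simplex of probability measures, so it has bounded orbits.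

Suppose $\mu\in A$ is fixed by $K$. Lemma~\ref{lem:finite}(a), applied to each row and each column, gives constants $c_b$ and $d_a$ with
\[
\mu(a,b)=c_b\lambda_1(a)\ \ (b\ne e),\qquad \mu(a,e)=c_e\lambda_1(\sigma(a)),\qquad \mu(a,b)=d_a\lambda_2(b).
\]
Pick $b_1\in H_2\setminus\{e\}$. Since $\lambda_2(e)=1$,
\[
d_a=\frac{c_{b_1}}{\lambda_2(b_1)}\,\lambda_1(a)=c_e\,\lambda_1(\sigma(a))\qquad(a\in H_1).
\]
Summing over $a$ gives $c_{b_1}/\lambda_2(b_1)=c_e$. Then $a=e$ gives $c_e=c_e\lambda_1(y)$, so $c_e=0$. Hence $d\equiv0$ and $\mu=0$, which contradicts $\mu\in A$. The action has no fixed point in $A$, and Lemma~\ref{lem:principle}(b) finishes the proof.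
\end{proof}

Finiteness makes $E$ finite-dimensional and $\lambda_i$ summable. Nontriviality is used in the choice of $b_1$, and it is needed: if $H_2=\{e\}$, then $K=H_1$ is finite and $\lambda_1/\lambda_1(H_1)$ is an invariant mean on $C_b(K)$, whether or not $H_1$ is a group.

\section{Left means, right means, and uniqueness}\label{sec:leftright}

Existence fails, but the rest of the group picture survives.

\begin{theorem}\label{thm:leftright}
Let $K$ be any hypergroup and $X=AP(K)$ or $X=WAP(K)$. The following are equivalent:
\begin{itemize}
\item[(a)] $X$ has a left invariant mean;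
\item[(b)] $X$ has a right invariant mean;
\item[(c)] $X$ has exactly one left invariant mean and exactly one right invariant mean, and they coincide;
\item[(d)] for every $f\in X$ the norm closed convex hull of $\{L_xf:x\in K\}$ contains a constant.
\end{itemize}
\end{theorem}

In particular $AP(K_0)$ and $WAP(K_0)$ have no right invariant mean either. The idea is to extend the convolution of point masses to a product on the compact convex set of means, so that invariance becomes an algebraic identity. We use three textbook facts. \emph{Mazur:} in a Banach space a convex set has the same norm and weak closure. \emph{Krein--\v Smulian:} the closed convex hull of a relatively weakly compact set is weakly compact. \emph{Grothendieck's double limit criterion:} a bounded set $B\subseteq C_b(K)$ is relatively weakly compact if and only if $\lim_j\lim_kg_j(y_k)=\lim_k\lim_jg_j(y_k)$ for all sequences $(g_j)$ in $B$ and $(y_k)$ in $K$ for which both iterated limits exist.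

The definition of $X$ mentions only left translates, so we first restore the symmetry.

\begin{lemma}\label{lem:sym}
For $f\in X$ the set $\{R_yf:y\in K\}$ is relatively norm compact if $X=AP(K)$ and relatively weakly compact if $X=WAP(K)$. The space $X$ is invariant under each $R_y$ and under $f\mapsto\check f$.
\end{lemma}

\begin{proof}
The bounded kernel $F(x,y)=f(x*y)$ has rows $L_xf$ and columns $R_yf$. Let $f\in AP(K)$ and let $x_1,\dots,x_k$ index an $\varepsilon$-net of the rows. The vectors $(F(x_j,y))_{j\le k}$ form a bounded subset of $\mathbb C^k$, so $K$ is a finite union of sets on which they differ by at most $\varepsilon$ in each coordinate. For $y,y'$ in the same set and any $x$, comparison with the nearest row $x_j$ gives $|F(x,y)-F(x,y')|\le3\varepsilon$. So the columns are totally bounded. For $f\in WAP(K)$, the double limit condition for the rows of $F$ is the same as that for the columns. By \eqref{eq:basic}, $\{L_xR_yf\}_x=R_y\{L_xf\}_x$ and $\{L_x\check f\}_x=\{R_xf\}_x^\vee$ are images of relatively (weakly) compact sets under bounded linear maps, which are norm and weakly continuous.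
\end{proof}

Let $\mathcal M=\mathcal M(X)$ with the weak* topology; by Lemma~\ref{lem:means} it is the set of all means on $X$. For $m,n\in\mathcal M$ and $f\in X$ define functions on $K$ by
\[
(n\cdot f)(x)=n(L_xf),\qquad (f\cdot m)(y)=m(R_yf).
\]
Thus $\delta_y\cdot f=R_yf$ and $f\cdot\delta_x=L_xf$: these are translates of $f$ by means. Let $Q_R(f)$ and $Q_L(f)$ be the norm closed convex hulls of $\{R_yf\}$ and $\{L_xf\}$. They lie in $X$, which is closed and two-sided invariant, and they are weakly compact by Lemma~\ref{lem:sym} and the Krein--\v Smulian theorem.

\begin{lemma}\label{lem:semigroup}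
\begin{itemize}
\item[(1)] $\mathcal M$ is the weak* closed convex hull of the evaluations. Hence two continuous affine functions on $\mathcal M$ that agree on evaluations are equal.
\item[(2)] The maps $n\mapsto n\cdot f$ and $m\mapsto f\cdot m$ are affine, weak*-to-weak continuous, and map $\mathcal M$ onto $Q_R(f)$ and $Q_L(f)$.
\item[(3)] The formula $(mn)(f)=m(n\cdot f)$ defines a product on $\mathcal M$ that is affine and continuous in each variable separately, and associative. Moreover $(mn)(f)=n(f\cdot m)$, and $(mn)^\vee=\check n\check m$ where $\check m(f)=m(\check f)$.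
\item[(4)] $m$ is left invariant if and only if $nm=m$ for all $n\in\mathcal M$, and right invariant if and only if $mn=m$ for all $n\in\mathcal M$.
\end{itemize}
\end{lemma}

\begin{proof}
(1) If $m_0\in\mathcal M$ were outside the hull, the Hahn--Banach theorem would give $f\in X$ with $\operatorname{Re}m_0(f)>\sup_y\operatorname{Re}f(y)$. With $g=\operatorname{Re}f\in X$ this says $m_0(g)>\sup g$, which contradicts $m_0(\sup g-g)\ge0$.

(2) The topology of pointwise convergence is Hausdorff and coarser than the weak topology, so on the weakly compact set $Q_R(f)$ the two coincide, and $Q_R(f)$ is closed under pointwise limits. The map $n\mapsto n\cdot f$ is continuous into the pointwise topology and sends convex combinations of evaluations into $Q_R(f)$. By (1) it sends $\mathcal M$ into $Q_R(f)$, and it is then weak*-to-weak continuous. Its image is convex, weakly compact and contains every $R_yf$, so it is all of $Q_R(f)$. Exchanging $L$ and $R$ gives the statement for $f\cdot m$.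

(3) The map $f\mapsto n\cdot f$ is a linear contraction of $X$ fixing $1$, so $mn\in\mathcal M$. Continuity in $m$ is immediate from the definition. Continuity in $n$ follows from (2); this is the point where weak compactness of orbits is used. Each remaining identity has both sides affine and continuous in each variable, so by (1), applied to one variable at a time, it suffices to check evaluations. For $n=\delta_y$ both $(mn)(f)$ and $n(f\cdot m)$ equal $m(R_yf)$. Next, $(\delta_x\delta_y)(g)=g(x*y)$ for $g\in X$, so
\begin{align*}
((\delta_x\delta_y)\delta_z)(f)&=(R_zf)(x*y)=f(x*y*z),\\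
(\delta_x(\delta_y\delta_z))(f)&=(\delta_y\delta_z)(L_xf)=(L_xf)(y*z)=f(x*y*z).
\end{align*}
Finally $(\delta_x\delta_y)^\vee(f)=\check f(x*y)=f(\check y*\check x)=(\delta_{\check y}\delta_{\check x})(f)$ by (H5), and $(\delta_x)^\vee=\delta_{\check x}$.

(4) We have $(\delta_xm)(f)=m(L_xf)$ and $(m\delta_y)(f)=m(R_yf)$. Now use (1) and (3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:leftright}]
(a)$\Leftrightarrow$(b): the bijection $m\mapsto\check m$ of $\mathcal M$ reverses products, so it exchanges the two conditions in Lemma~\ref{lem:semigroup}(4).

(a)$\Rightarrow$(c): both kinds of mean exist. If $m$ is left invariant and $n$ is right invariant, then $n=nm=m$. So every left invariant mean equals every right invariant mean. The implication (c)$\Rightarrow$(a) is trivial.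

(b)$\Rightarrow$(d): if $m$ is right invariant, then $f\cdot m=m(f)1$, and $f\cdot m\in Q_L(f)$.

(d)$\Rightarrow$(b): condition (d) gives, for each $f$ separately, a mean that averages $f$ to a constant; we must find one mean that works for all $f$. Let $Z_f=\{m\in\mathcal M:f\cdot m\text{ is constant}\}$. It is nonempty by (d) and Lemma~\ref{lem:semigroup}(2). Since $(mn)(f)=n(f\cdot m)$ and $(f\cdot m)(e)=m(f)$,
\[
Z_f=\{m\in\mathcal M:\ (mn)(f)=m(f)\ \text{for all }n\in\mathcal M\},
\]
and this set is closed. It is stable under right multiplication: for $m\in Z_f$ and $n,n'\in\mathcal M$ we have $((mn)n')(f)=(m(nn'))(f)=m(f)=(mn)(f)$, so $mn\in Z_f$. This lets us average the functions one after another. Given $m\in Z_{f_1}\cap\dots\cap Z_{f_k}$ and $f_{k+1}\in X$, put $g=f_{k+1}\cdot m\in X$ and choose $n\in Z_g$. Then $mn\in Z_{f_1}\cap\dots\cap Z_{f_k}$, and for all $n'$,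
\[
((mn)n')(f_{k+1})=(nn')(g)=n(g)=(mn)(f_{k+1}),
\]
so $mn\in Z_{f_{k+1}}$ as well. The closed sets $Z_f$ have the finite intersection property, so by compactness some $m$ lies in all of them, and $m$ is right invariant by Lemma~\ref{lem:semigroup}(4).
\end{proof}

\begin{remark}
In $K_0$, condition (d) does not fail at the function $f$ of Theorem~\ref{thm:main}: by \eqref{eq:two} its left translates have the two constant averages $\frac13f+\frac23L_xf=0$ and $\frac12f+\frac12L_sf=\frac14$. It fails at $\check a$. By \eqref{eq:basic} and \eqref{eq:three}, the left translates of $\check a$ lie on the line $\check a+\mathbb R\check\chi$, which contains no constant because $1,a,\chi$ are linearly independent.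
\end{remark}

\section{Coefficients of Hilbert space representations}\label{sec:hilbert}

The function $a$ on $K_0$ is an entry of the matrices $\rho(w)=\begin{pmatrix}\chi(w)&a(w)\\0&1\end{pmatrix}$, which are uniformly bounded and satisfy $\rho(v)\rho(w)=\sum_uN^u_{v,w}\rho(u)$. This representation ignores the involution. We have $\check x=x$ and $\check s=s$, but no inner product makes $\rho(x)$ and $\rho(s)$ both self-adjoint: the common eigenvector $(1,0)$, with eigenvalues $-\frac12$ and $-1$, would be orthogonal to the fixed vectors $(0,1)$ of $\rho(x)$ and $(\frac14,1)$ of $\rho(s)$, hence to their difference $(\frac14,0)$. For representations that respect the involution the mean exists.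

A \emph{$*$-representation} of a hypergroup $K$ is a map $\pi:K\to B(\mathcal H)$, with $\mathcal H$ a Hilbert space, such that $\pi(e)=I$, $\|\pi(x)\|\le1$, $\pi(\check x)=\pi(x)^*$, and for all $\xi,\eta\in\mathcal H$ the \emph{coefficient} $\pi_{\xi,\eta}(x)=\langle\pi(x)\xi,\eta\rangle$ is continuous and satisfies $\langle\pi(x)\pi(y)\xi,\eta\rangle=\pi_{\xi,\eta}(x*y)$. Let $\mathcal E(K)$ be the norm closure in $C_b(K)$ of the set of all coefficients of all $*$-representations.

\begin{theorem}\label{thm:hilbert}
For every hypergroup $K$, $\mathcal E(K)$ is a translation invariant subspace of $WAP(K)$ containing the constants. It has a unique left invariant mean, which is also right invariant.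
\end{theorem}

The mean of a coefficient should keep the part of $\xi$ that $\pi$ fixes and discard the rest. Let $F_\pi=\{\zeta:\pi(x)\zeta=\zeta\text{ for all }x\}$ and let $P_\pi$ be the orthogonal projection onto this closed subspace.

\begin{lemma}\label{lem:ergodic}
We have $P_\pi\pi(x)=P_\pi=\pi(x)P_\pi$ for all $x$, and $P_\pi\xi$ lies in the norm closed convex hull of $\{\pi(x)\xi:x\in K\}$ for all $\xi\in\mathcal H$.
\end{lemma}

\begin{proof}
If $\xi\in F_\pi^\perp$ and $\zeta\in F_\pi$, then $\langle\pi(x)\xi,\zeta\rangle=\langle\xi,\pi(\check x)\zeta\rangle=\langle\xi,\zeta\rangle=0$. So $F_\pi^\perp$ is invariant; this is where $\pi(\check x)=\pi(x)^*$ is used. The first claim follows by splitting $\mathcal H=F_\pi\oplus F_\pi^\perp$. Since $\pi(x)\xi=P_\pi\xi+\pi(x)(\xi-P_\pi\xi)$, it suffices to show, for $\xi\in F_\pi^\perp$, that the closed convex hull $Q\subseteq F_\pi^\perp$ of the orbit contains $0$. For every $\eta$,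
\[
\operatorname{Re}\langle\pi(y)\pi(x)\xi,\eta\rangle=\int\operatorname{Re}\langle\pi(u)\xi,\eta\rangle\,d(\delta_y*\delta_x)(u)\le\sup_{\zeta\in Q}\operatorname{Re}\langle\zeta,\eta\rangle,
\]
so $\pi(y)\pi(x)\xi$ cannot be separated from $Q$ and lies in $Q$. By linearity and continuity $\pi(y)Q\subseteq Q$. Let $\zeta$ be the unique element of minimal norm in the closed convex set $Q$. Since $\pi(y)\zeta\in Q$ and $\|\pi(y)\zeta\|\le\|\zeta\|$, we get $\pi(y)\zeta=\zeta$ for all $y$. Thus $\zeta\in F_\pi\cap F_\pi^\perp=\{0\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hilbert}]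
\emph{The space.} From the definition,
\begin{equation}\label{eq:coeff}
L_x\pi_{\xi,\eta}=\pi_{\xi,\pi(x)^*\eta},\qquad R_y\pi_{\xi,\eta}=\pi_{\pi(y)\xi,\eta},\qquad\|\pi_{\xi,\eta}\|\le\|\xi\|\|\eta\|.
\end{equation}
The map $\eta'\mapsto\pi_{\xi,\eta'}$ is bounded and conjugate linear, hence weakly continuous, and closed balls of $\mathcal H$ are weakly compact. The left translates of $\pi_{\xi,\eta}$ lie in the image of the ball of radius $\|\eta\|$, so $\pi_{\xi,\eta}\in WAP(K)$. A sum of two coefficients is a coefficient of the direct sum, scalars are absorbed in $\xi$, the trivial representation $\pi(x)=1$ on $\mathbb C$ gives the constants, and $\overline{\pi_{\xi,\eta}}$ is a coefficient of the same maps $\pi(x)$ acting on the conjugate Hilbert space. Translations are contractions and $WAP(K)$ is closed. So $\mathcal E(K)$ is a two-sided invariant subspace of $WAP(K)$, contains $1$, and is closed under conjugation; its means form the compact set $\mathcal M=\mathcal M(\mathcal E(K))$.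

\emph{Existence.} For a triple $(\pi,\xi,\eta)$ let $Z(\pi,\xi,\eta)$ be the closed set of $m\in\mathcal M$ with $m(\pi_{\xi,\eta})=\langle P_\pi\xi,\eta\rangle$. Take finitely many triples $(\pi^j,\xi_j,\eta_j)$. The projection for $\bigoplus_j\pi^j$ is $\bigoplus_jP_{\pi^j}$, so Lemma~\ref{lem:ergodic}, applied to the vector $(\xi_j)_j$, gives for each $\varepsilon>0$ points $x_i$ and convex coefficients $c_i$ with $\|\sum_ic_i\pi^j(x_i)\xi_j-P_{\pi^j}\xi_j\|<\varepsilon$ for all $j$ at once. The mean $m_\varepsilon=\sum_ic_i\delta_{x_i}$ satisfies $|m_\varepsilon(\pi^j_{\xi_j,\eta_j})-\langle P_{\pi^j}\xi_j,\eta_j\rangle|\le\varepsilon\|\eta_j\|$. A weak* cluster point as $\varepsilon\to0$ lies in all $Z(\pi^j,\xi_j,\eta_j)$. By compactness there is $m\in\mathcal M$ with $m(\pi_{\xi,\eta})=\langle P_\pi\xi,\eta\rangle$ for every coefficient. By \eqref{eq:coeff} and Lemma~\ref{lem:ergodic},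
\[
m(L_x\pi_{\xi,\eta})=\langle\pi(x)P_\pi\xi,\eta\rangle=m(\pi_{\xi,\eta})=\langle P_\pi\pi(y)\xi,\eta\rangle=m(R_y\pi_{\xi,\eta}),
\]
and by continuity $m$ is left and right invariant on $\mathcal E(K)$.

\emph{Uniqueness.} Let $n$ be a left invariant mean and $f=\pi_{\xi,\eta}$. Lemma~\ref{lem:ergodic} gives a convex combination $\eta'=\sum_ic_i\pi(u_i)\eta$ with $\|\eta'-P_\pi\eta\|<\varepsilon$. Since $\pi(\check u_i)^*=\pi(u_i)$, \eqref{eq:coeff} gives $\sum_ic_iL_{\check u_i}f=\pi_{\xi,\eta'}$, so $n(f)=n(\pi_{\xi,\eta'})$. The function $\pi_{\xi,P_\pi\eta}(x)=\langle P_\pi\pi(x)\xi,\eta\rangle=\langle P_\pi\xi,\eta\rangle$ is the constant $m(f)$, and it is within $\varepsilon\|\xi\|$ of $\pi_{\xi,\eta'}$. As $n(1)=1$, we get $|n(f)-m(f)|\le\varepsilon\|\xi\|$ for all $\varepsilon$. So $n=m$ on coefficients, hence on $\mathcal E(K)$.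
\end{proof}

Since \eqref{eq:two} excludes a left invariant mean with $m(1)=1$ on any left invariant space containing $1$ and $f$, the function $f$ of Theorem~\ref{thm:main} lies in $AP(K_0)\setminus\mathcal E(K_0)$: it is almost periodic, but it is not a uniform limit of coefficients of $*$-representations.

\begin{thebibliography}{9}

\bibitem{Jewett}
Jewett, \emph{Spaces with an abstract convolution of measures}, Adv. Math. 18 (1975).

\bibitem{Thesis}
\emph{Some Geometric Properties On Banach Spaces Associated To Hypergroups},
\texttt{https://era.library.ualberta.ca/files/j38609717/}\allowbreak\texttt{Tahmasebi\_Nazanin\_201508\_PhD.pdf}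

\end{thebibliography}
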